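
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Differentiability of $\sum \sigma_{k-1}(n)\,n^{-k-1}\sin(2\pi nx)$\\ and the $k$-Brjuno function}


\begin{abstract}
For real $k>1$ let $F_k(x)=\sum_{n\ge1}\sigma_{k-1}(n)n^{-k-1}\sin(2\pi nx)$. We prove that $F_k$ is differentiable at an irrational number $x$ if and only if the $k$-Brjuno series $B_k(x)$ converges; for even integers $k\ge2$ this confirms a conjecture. At every real point the difference quotient of $F_k$ has a limit in $(-\infty,+\infty]$, namely $-2\pi\sum_{m\ge1} m^{-k}\log|2\sin\pi mx|$, and where it is finite it equals $2\pi\zeta(k)B_k(x)+O_k(1)$. The proof rests on the fact that the average of a periodic logarithmic singularity over any interval with endpoint $y$ exceeds its value at $y$ by at most an absolute constant.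
\end{abstract}

\section{The question and the answer}

\subsection{The function and the Brjuno series}

For real $k>1$ put $\sigma_{k-1}(n)=\sum_{d\mid n}d^{k-1}$ and
\[
F_k(x)=\sum_{n=1}^{\infty}\frac{\sigma_{k-1}(n)}{n^{k+1}}\sin(2\pi nx),\qquad x\in\mathbb R .
\]
Writing $n=dm$, where $d$ is the divisor that occurs in $\sigma_{k-1}(n)$, we get
\begin{equation}\label{eq:coeff}
\frac{\sigma_{k-1}(n)}{n^{k+1}}=\sum_{dm=n}\frac{d^{k-1}}{(dm)^{k+1}}=\sum_{dm=n}\frac{1}{d^{2}m^{k+1}},
\end{equation}
so the coefficients are summable and $F_k$ is continuous and $1$-periodic. For even $k\ge2$ the numbers $\sigma_{k-1}(n)$ are, up to a common factor, the nonconstant coefficients of the weight-$k$ Eisenstein series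
$E_k(z)=1-\frac{2k}{b_k}\sum_{n\ge1}\sigma_{k-1}(n)e^{2\pi inz}$, where $z$ is in the upper half-plane and $b_k$ is the $k$-th Bernoulli number. Up to a constant factor, dividing the $n$-th coefficient by $n^{k+1}$ amounts to integrating $k+1$ times. This is only background; the series above is the definition of $F_k$.

At which points is $F_k$ differentiable? Throughout, \emph{differentiable} means that a finite derivative exists. The expected answer is expressed by continued fractions. Write $[\,\cdot\,]$ for the integer part. For irrational $x$ let $a_0=[x]$, $x_0=x-[x]$, and for $n\ge0$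
\[
a_{n+1}=\Big[\frac1{x_n}\Big],\qquad x_{n+1}=\frac1{x_n}-\Big[\frac1{x_n}\Big],
\]
so that $x=[a_0;a_1,a_2,\dots]$. Let $p_n/q_n=[a_0;a_1,\dots,a_n]$ be the convergents, put $\beta_{-1}=1$, and for $n\ge 0$
\[
\beta_n=\prod_{i=0}^{n}x_i=(-1)^n(q_nx-p_n)=|q_nx-p_n| .
\]
The \emph{$k$-Brjuno function} is
\[
B_k(x)=\sum_{n=0}^{\infty}\beta_{n-1}^{k}\log\frac1{x_n}\in(0,+\infty].
\]
Here $\beta_{n-1}$ has the size of $1/q_n$, and $\log(1/x_n)$ has the size of $\log a_{n+1}$ when $a_{n+1}$ is large. So the $n$-th term measures how unusually close $x$ is to $p_n/q_n$, on a logarithmic scale and with weight $q_n^{-k}$. The series diverges only if $x$ has extraordinarily good rational approximations; indeed it converges exactly when $\sum_n q_n^{-k}\log q_{n+1}$ does (a short proof for $k>1$ is in Section~\ref{sec:arith}).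

The following conjecture is stated in \cite{source}: \emph{for every even integer $k\ge2$ and every irrational $x$, the function $F_k$ is differentiable at $x$ if and only if $B_k(x)<+\infty$.} A result of Petrykiewicz concerns $k=2$ and irrational $x$: if $B_2(x)<+\infty$ and $\lim_{n\to\infty}q_n^{-2}\log q_{n+4}=0$, then $F_2$ is differentiable at $x$, while if $B_2(x)=+\infty$, then it is not.

\subsection{Results}

The conjecture is true, and evenness plays no role.

\begin{theorem}\label{thm:main}
Let $k>1$ be real and let $x$ be irrational. Then $F_k$ is differentiable at $x$ if and only if $B_k(x)<+\infty$.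
\end{theorem}

In particular, for $k=2$ the hypothesis $q_n^{-2}\log q_{n+4}\to0$ is not needed. The proof gives more: a formula for the derivative, its size, and the behavior at all remaining points. We write $O_k(1)$ for a quantity bounded by a constant depending only on $k$, and read $-\log|2\sin\pi y|$ as $+\infty$ when $y\in\mathbb Z$.

\begin{theorem}\label{thm:fine}
Let $k>1$ be real.
\begin{enumerate}
\item[\textup{(1)}] For every $x\in\mathbb R$ the limit of $\frac{F_k(x+h)-F_k(x)}h$ as $h\to0$ exists in $(-\infty,+\infty]$ and equals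
$-2\pi\sum_{m\ge1}m^{-k}\log|2\sin\pi mx|$. It is finite if and only if $x$ is irrational and $B_k(x)<+\infty$; at all other points it is $+\infty$.
\item[\textup{(2)}] If $x$ is irrational and $B_k(x)<+\infty$, then
\[
F_k'(x)=2\pi\zeta(k)B_k(x)+O_k(1).
\]
The constant $2\pi\zeta(k)$ is optimal, in the sense that no other constant can replace it, since $B_k$ is unbounded on $\{B_k<+\infty\}$.
\item[\textup{(3)}] If $x=p/q$ in lowest terms, then as $h\to0$
\[
\frac{F_k(x+h)-F_k(x)}h=\frac{2\pi\zeta(k)}{q^k}\log\frac1{|h|}+O_{k,q}(1).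
\]
\end{enumerate}
\end{theorem}

The differentiability part does not depend on the special weights. Let $\|y\|$ be the distance from $y$ to $\mathbb Z$ and put
\[
L(y)=\log\frac1{\|y\|}\in[\log2,+\infty],\qquad
\ell(y)=-\log|2\sin\pi y|\in[-\log2,+\infty],\qquad g=2\pi\ell .
\]

\begin{theorem}\label{thm:weights}
Let $c_m\ge0$ with $\sum_m c_m<\infty$, and let
\[
\Phi(x)=\sum_{m\ge1}\frac{c_m}{m}\sum_{d\ge1}\frac{\sin(2\pi dmx)}{d^2}.
\]
With the convention $0\cdot\infty=0$, at every $x\in\mathbb R$ the limit of $\frac{\Phi(x+h)-\Phi(x)}h$ as $h\to0$ exists and equals $\sum_m c_m\,g(mx)\in(-\infty,+\infty]$. In particular, $\Phi$ is differentiable at $x$ if and only if $\sum_m c_mL(mx)<\infty$.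
\end{theorem}

\subsection{Why the Brjuno series is the natural guess}

By \eqref{eq:coeff},
\begin{equation}\label{eq:super}
F_k(x)=\sum_{m\ge1}m^{-k-1}f(mx),\qquad f(y)=\sum_{d\ge1}\frac{\sin(2\pi dy)}{d^{2}},
\end{equation}
where the rearrangement is permitted because $\sum_{d,m}d^{-2}m^{-k-1}<\infty$. Differentiating $f$ term by term gives, formally, $2\pi\sum_d\cos(2\pi dy)/d=g(y)$. So $f$ is a single continuous function whose graph has a vertical tangent at each integer, where its difference quotient with step $h$ grows like $2\pi\log(1/|h|)$, and the formal derivative of $F_k$ is $\sum_m m^{-k}g(mx)$. The vertical tangent of $f$ at the integers is inherited by $F_k$ at $p/q$ through the terms with $q\mid m$, which carry total weight $\sum_j(jq)^{-k}=\zeta(k)q^{-k}$; this is the coefficient in Theorem~\ref{thm:fine}(3). An irrational $x$ near $p_n/q_n$ should feel from it, through the terms $m=jq_n$ with $mx$ at distance $j\beta_n$ from an integer, a slope of about $2\pi\zeta(k)q_n^{-k}\log(1/\beta_n)$. As we shall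 see, the sum of $q_n^{-k}\log(1/\beta_n)$ over $n$ is $B_k(x)+O_k(1)$.

Two things must be proved.
\begin{itemize}
\item[(A)] \emph{Analysis.} $F_k$ is differentiable at $x$ exactly when $T_k(x):=\sum_m m^{-k}L(mx)$ converges. Since $g$ is unbounded, termwise differentiation is not automatic: when $h$ is small but $m$ is large, the interval from $mx$ to $mx+mh$ may run across a pole of $g$ to which $mx$ itself is not very close.
\item[(B)] \emph{Arithmetic.} $T_k(x)=\zeta(k)B_k(x)+O_k(1)$ for irrational $x$.
\end{itemize}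
The next section shows the idea for each in its smallest instance.

\section{Two model computations}\label{sec:models}

\subsection{Crossing one logarithmic pole}\label{sec:cross}

Take the single pole $\log(1/|t|)$ on the line and a point $\delta>0$. Averaging from $\delta$ away from the pole gives less than the value $\log(1/\delta)$ at $\delta$. Averaging over $[\sigma,\delta]$ with $0\le\sigma<\delta$ gives at most the average over $[0,\delta]$, because $\log(1/|t|)$ is decreasing for $t>0$; and that average is $1+\log(1/\delta)$, since $\int_0^{s}\log\frac1t\,dt=s\,(1+\log\frac1s)$. Now cross the pole: the average over $[-s,\delta]$, with $s=r\delta$ and $r>0$, is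
\[
\frac{\delta\big(1+\log\frac1\delta\big)+r\delta\big(1+\log\frac1{r\delta}\big)}{(1+r)\delta}
=\log\frac1\delta+1-\frac{r\log r}{1+r}\le\log\frac1\delta+1+\frac1e ,
\]
because $-r\log r\le1/e$. So \emph{whatever interval with endpoint $\delta$ we take, the average exceeds the value at $\delta$ by at most a constant}. This is what makes dominated convergence work in (A): the difference quotients of $f$ at $y$ are averages of $g$ over intervals with endpoint $y$, so they are bounded in terms of $L(y)$ uniformly in the step.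

Such a bound is not a general property of integrable functions. If the pole were one-sided, say $\log(1/t)$ for $0<t<1$ and $0$ for $t\le0$, the value at $-\delta$ would be $0$ while the average over $[-\delta,\delta]$ would be $\frac12(1+\log\frac1\delta)$, which is unbounded as $\delta\to0$. Two properties of the two-sided pole are used: it depends only on the distance to the pole and decreases with it, and, being logarithmic, its average over $[0,s]$ exceeds its value at $s$ only by a constant.

\subsection{The first term of the Brjuno series}\label{sec:firstterm}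

Let $0<x<1$ be irrational with $N=a_1=[1/x]\ge2$, and consider the terms of $T_k(x)$ with $1\le m<N$. If $m\le N/2$, then $mx\le\frac12Nx<\frac12$, so $\|mx\|=mx$ and $L(mx)=\log\frac1x-\log m$ \emph{exactly}. If $N/2<m<N$, then $mx\ge x$ and $1-mx\ge1-(N-1)x\ge x$, so $L(mx)\le\log\frac1x\le\log(N+1)$; these terms contribute at most $N\,(N/2)^{-k}\log(N+1)=O_k(1)$. Hence
\[
\sum_{1\le m<N}\frac{L(mx)}{m^k}
=\log\frac1x\sum_{m\le N/2}\frac1{m^k}-\sum_{m\le N/2}\frac{\log m}{m^k}+O_k(1)=\zeta(k)\log\frac1x+O_k(1),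
\]
since completing the first sum to $\zeta(k)$ costs $O_k(N^{1-k})\log(N+1)=O_k(1)$. The main term is $\zeta(k)$ times the term $n=0$ of $B_k(x)$. In general, the block $q_n\le m<q_{n+1}$ produces the $n$-th term in the same way, up to replacing $\beta_{n-1}^k\log(1/x_n)$ by $q_n^{-k}\log(1/\beta_n)$, with the multiples $m=jq_n$ playing the role of all $m$ here. The new points are the other $m$ in the block and the need for errors that are summable over $n$.

\section{The primitive and averages of the logarithm}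

We first justify $f'=g$ in integrated form.

\begin{lemma}\label{lem:prim}
For every $y\in\mathbb R$ we have $f(y)=\int_0^y g(t)\,dt$.
\end{lemma}

\begin{proof}
We use the classical fact that $\ell\in L^2(\mathbb R/\mathbb Z)$ has the Fourier series $\sum_{d\ge1}\cos(2\pi dy)/d$ (formally, the real part of $-\log(1-z)$ at $z=e^{2\pi iy}$). In particular $\int_0^1g=0$, so $G(y)=\int_0^yg$ is continuous and $1$-periodic. Since $\hat g(n)=\pi/|n|$ for $n\ne0$, integration by parts gives $\hat G(n)=\hat g(n)/(2\pi in)=1/(2in|n|)$, which is also the $n$-th Fourier coefficient of $f$. Two continuous periodic functions with the same nonconstant Fourier coefficients differ by a constant, and $f(0)=G(0)=0$.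
\end{proof}

Thus, for fixed $x\in\mathbb R$ and for $m\ge1$ and $h\ne0$,
\begin{equation}\label{eq:A}
A_{m,h}:=\frac{f(mx+mh)-f(mx)}{mh}=\frac1{mh}\int_{mx}^{mx+mh}g(t)\,dt ,
\end{equation}
an average of $g$ over an interval with endpoint $mx$. It is convenient to replace $\ell$ by the nonnegative function $L$.

\begin{lemma}\label{lem:compare}
Off $\mathbb Z$ we have $|\ell|\le L$ and $0\le L-\ell\le\log2\pi$.
\end{lemma}

\begin{proof}
Since $2\|y\|\le\sin\pi\|y\|\le\pi\|y\|$, we have $4\|y\|\le|2\sin\pi y|\le2\pi\|y\|$, that is, $L-\log2\pi\le\ell\le L-\log4\le L$. Also $\ell\ge-\log2\ge-L$.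
\end{proof}

Here is the periodic version of the computation in Section~\ref{sec:cross}. Its content is that the constant does not depend on $\eta$.

\begin{lemma}\label{lem:avg}
For $y\notin\mathbb Z$ and $\eta\ne0$,
\[
\frac1\eta\int_y^{y+\eta}L(t)\,dt\le L(y)+3 .
\]
\end{lemma}

\begin{proof}
As $L$ is even, replacing $(y,\eta)$ by $(-y,-\eta)$ we may assume $\eta>0$. Let $\delta=\|y\|\in(0,\frac12]$.

\emph{Short intervals: $\eta\le\delta/2$.} For $t\in[y,y+\eta]$ we have $\|t\|\ge\delta-\eta\ge\delta/2$, so $L(t)\le L(y)+\log2$.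

\emph{Medium intervals: $\delta/2<\eta\le1$.} Reduced modulo $1$, the interval becomes, up to an endpoint, a set $E\subset(-\frac12,\frac12]$ of measure $\eta$. On $(-\frac12,\frac12]$ the function $L(t)=\log(1/|t|)$ decreases in $|t|$. Let $I=(-\eta/2,\eta/2)$. The sets $E\setminus I$ and $I\setminus E$ have equal measure, and $L\le\log\frac2\eta$ on the first while $L\ge\log\frac2\eta$ on the second; hence
\[
\int_EL\le\int_IL=2\int_0^{\eta/2}\log\frac1t\,dt=\eta\Big(1+\log\frac2\eta\Big).
\]
Therefore the average is at most $1+\log\frac2\eta\le1+\log\frac4\delta=L(y)+1+\log4\le L(y)+3$.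

\emph{Long intervals: $\eta>1$.} Cover the interval by $\lceil\eta\rceil\le2\eta$ intervals of length $1$. Over each of them $\int L=1+\log2$, by the value of $\int_IL$ in the last display with $\eta=1$. So the average is at most $2+2\log2\le L(y)+2+\log2\le L(y)+3$, because $L(y)\ge\log2$.
\end{proof}

\section{Differentiability and convergence of the formal derivative}\label{sec:crit}

\begin{proposition}\label{prop:crit}
Let $c_m\ge0$, $\sum_mc_m<\infty$, $\Phi(x)=\sum_m\frac{c_m}mf(mx)$, and $T(x)=\sum_mc_mL(mx)\in[0,\infty]$, where $0\cdot\infty=0$.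
\begin{enumerate}
\item[\textup{(i)}] If $T(x)<\infty$, then $\Phi$ is differentiable at $x$, and $\Phi'(x)=\sum_mc_m\,g(mx)$ with absolute convergence.
\item[\textup{(ii)}] If $T(x)=\infty$, then $\sum_mc_m\,g(mx)=+\infty$ and $\frac{\Phi(x+h)-\Phi(x)}h\to+\infty$ as $h\to0$.
\end{enumerate}
\end{proposition}

\begin{proof}
Discard the indices with $c_m=0$. By \eqref{eq:A}, for $h\ne0$,
\[
\frac{\Phi(x+h)-\Phi(x)}h=\sum_mc_mA_{m,h}.
\]
For fixed $m$ we have $A_{m,h}\to g(mx)$ in $(-\infty,+\infty]$ as $h\to0$, because $g$ is continuous as a map from $\mathbb R$ to $(-\infty,+\infty]$. The question is whether limit and sum may be interchanged.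

(i) If $T(x)<\infty$, then $mx\notin\mathbb Z$ for every remaining $m$. By Lemma~\ref{lem:compare}, $|A_{m,h}|$ is at most $2\pi$ times the average of $L$ over the same interval, so Lemma~\ref{lem:avg} gives
\begin{equation}\label{eq:dom}
|A_{m,h}|\le2\pi\big(L(mx)+3\big)\qquad\text{for \emph{every} }h\ne0 .
\end{equation}
Since $\sum_mc_m(L(mx)+3)=T(x)+3\sum_mc_m<\infty$, dominated convergence gives the limit $\sum_mc_mg(mx)$, which converges absolutely because $|g(mx)|\le2\pi L(mx)$.

(ii) If $T(x)=\infty$, there is no such summable majorant, but $g\ge-2\pi\log2$ gives $A_{m,h}\ge-2\pi\log2$, and $\sum_mc_m<\infty$. So Fatou's lemma, applied to the nonnegative terms $c_m(A_{m,h}+2\pi\log2)$ along any sequence of $h\to0$, yields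
\[
\liminf_{h\to0}\sum_mc_mA_{m,h}\ge\sum_mc_m\,g(mx)\ge2\pi\sum_mc_m\big(L(mx)-\log2\pi\big)=+\infty .
\]
The second inequality is Lemma~\ref{lem:compare}, applied term by term; if $mx\in\mathbb Z$, the $m$-th terms on both sides are $+\infty$.
\end{proof}

Theorem~\ref{thm:weights} is Proposition~\ref{prop:crit}, since the inner sum in its statement is $f(mx)$. The condition $c_m\ge0$ keeps the terms in (ii) bounded below, and $\sum c_m<\infty$ makes the additive constants in both parts harmless.

By \eqref{eq:super} we may take $\Phi=F_k$ and $c_m=m^{-k}$, which is summable because $k>1$. This settles (A): for every $x\in\mathbb R$, $F_k$ is differentiable at $x$ if and only if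
\begin{equation}\label{eq:crit}
T_k(x)=\sum_{m\ge1}\frac{L(mx)}{m^k}<\infty ;
\end{equation}
in that case $F_k'(x)=2\pi\sum_mm^{-k}\ell(mx)$, and otherwise the difference quotient tends to $+\infty$.

\section{The arithmetic of $\sum m^{-k}L(mx)$}\label{sec:arith}

All series compared in this section have nonnegative terms. An equality ``$=\cdots+O_k(1)$'' between two of them means that both are infinite, or both are finite and differ by at most a constant depending only on $k$.

\begin{proposition}\label{prop:arith}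
For real $k>1$ and irrational $x$,
\[
T_k(x)=\zeta(k)B_k(x)+O_k(1).
\]
\end{proposition}

\subsection{Facts on continued fractions}

We have $p_0=a_0$, $q_0=1$; put $q_{-1}=0$, $p_{-1}=1$. For $n\ge0$ we have $p_{n+1}=a_{n+1}p_n+p_{n-1}$, $q_{n+1}=a_{n+1}q_n+q_{n-1}$ and $p_nq_{n-1}-q_np_{n-1}=(-1)^{n-1}$. The identity
\[
x=\frac{p_n+p_{n-1}x_n}{q_n+q_{n-1}x_n}
\]
reads $x=a_0+x_0$ for $n=0$ and passes from $n$ to $n+1$ on substituting $x_n=1/(a_{n+1}+x_{n+1})$. It follows that
\[
q_nx-p_n=\frac{(q_np_{n-1}-p_nq_{n-1})\,x_n}{q_n+q_{n-1}x_n}=\frac{(-1)^nx_n}{q_n+q_{n-1}x_n},\qquad\text{so}\quad \beta_n=\frac{x_n}{q_n+q_{n-1}x_n}.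
\]
Since $\beta_n=\beta_{n-1}x_n$, for $n\ge0$ we obtain
\begin{equation}\label{eq:beta}
\beta_{n-1}=\frac1{q_n+q_{n-1}x_n},\qquad\frac1{2q_n}<\beta_{n-1}\le\frac1{q_n},
\end{equation}
because $0\le q_{n-1}x_n<q_n$; moreover $\beta_{n-1}<1/q_n$ for $n\ge1$.

\emph{Summability.} As $q_{n+2}\ge q_{n+1}+q_n\ge2q_n$, we have $q_n\ge2^{\lfloor n/2\rfloor}$. Because $t^{1-k}\log2t\le C_kt^{(1-k)/2}$ for $t\ge1$, with $C_k$ depending only on $k$, it follows that
\begin{equation}\label{eq:summable}
\sum_{n\ge0}q_n^{-k}=O_k(1),\qquad\sum_{n\ge0}q_n^{1-k}\log2q_n=O_k(1).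
\end{equation}
Here $k>1$ is used again, for the second sum. These two sums control all the errors below.

\begin{lemma}[Best approximation]\label{lem:best}
If $n\ge0$ and $1\le m<q_{n+1}$, then $\|mx\|\ge\beta_n$.
\end{lemma}

\begin{proof}
Let $p\in\mathbb Z$. The vectors $(q_n,p_n)$ and $(q_{n+1},p_{n+1})$ form a basis of $\mathbb Z^2$, so $(m,p)=u(q_n,p_n)+v(q_{n+1},p_{n+1})$ with $u,v\in\mathbb Z$. Here $u\ne0$, since $m$ is not a multiple of $q_{n+1}$. If $v=0$, then $|mx-p|=|u|\beta_n\ge\beta_n$. If $v\ne0$, then $u$ and $v$ have opposite signs, since otherwise $|m|\ge q_n+q_{n+1}>q_{n+1}$. The numbers $q_nx-p_n$ and $q_{n+1}x-p_{n+1}$ also have opposite signs, so the two terms in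
\[
mx-p=u(q_nx-p_n)+v(q_{n+1}x-p_{n+1})
\]
have the same sign, and $|mx-p|\ge|u|\beta_n\ge\beta_n$.
\end{proof}

\subsection{A convenient form of the Brjuno series}

The numbers $\log(1/\beta_n)$, rather than $\log(1/x_n)$, appear when one sums $L(mx)$. We therefore first show that
\begin{equation}\label{eq:Bform}
B_k(x)=\sum_{n\ge0}\frac1{q_n^{k}}\log\frac1{\beta_n}+O_k(1).
\end{equation}

\emph{Replacing $\beta_{n-1}^k$ by $q_n^{-k}$.} Put $w=q_{n-1}x_n/q_n\in[0,x_n]$. By \eqref{eq:beta},
\[
0\le q_n^{-k}-\beta_{n-1}^k=q_n^{-k}\big(1-(1+w)^{-k}\big)\le k\,w\,q_n^{-k}\le k\,x_n\,q_n^{-k}.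
\]
After multiplication by $\log\frac1{x_n}$ the gain of a factor $x_n$ compensates the logarithm: $x_n\log\frac1{x_n}\le\frac1e$. So the $n$-th terms of $\sum q_n^{-k}\log\frac1{x_n}$ and $B_k(x)$ differ by at most $\frac ke\,q_n^{-k}$, which is summable by \eqref{eq:summable}.

\emph{Replacing $x_n$ by $\beta_n$.} We have $\log\frac1{x_n}=\log\frac1{\beta_n}-\log\frac1{\beta_{n-1}}$ and, by \eqref{eq:beta}, $0\le\log\frac1{\beta_{n-1}}\le\log2q_n$. So the change is at most $\sum_nq_n^{-k}\log2q_n=O_k(1)$. This proves \eqref{eq:Bform}.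

\begin{remark}
By \eqref{eq:beta} with $n+1$ in place of $n$, $\log q_{n+1}\le\log\frac1{\beta_n}\le\log2q_{n+1}$. So \eqref{eq:Bform} also gives $B_k(x)=\sum_nq_n^{-k}\log q_{n+1}+O_k(1)$, and hence the criterion quoted in the introduction.
\end{remark}

\subsection{Summation over blocks}

\begin{proof}[Proof of Proposition~\ref{prop:arith}]
By \eqref{eq:Bform} it suffices to show
\begin{equation}\label{eq:blocks}
T_k(x)=\zeta(k)\sum_{n\ge0}\frac1{q_n^{k}}\log\frac1{\beta_n}+O_k(1).
\end{equation}
The blocks $q_n\le m<q_{n+1}$, $n\ge0$, partition the integers $m\ge1$; the block $n=0$ is empty if $q_1=1$. Let $S_n$ be the sum of $m^{-k}L(mx)$ over the $n$-th block. Put $\kappa=\frac k{k-1}$. For integers $N\ge1$,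
\begin{equation}\label{eq:tail}
\sum_{j\ge N}j^{-k}\le N^{-k}+\int_N^\infty t^{-k}\,dt\le\kappa N^{1-k}.
\end{equation}
As in Section~\ref{sec:firstterm}, we separate the $m$ close to $q_{n+1}$, for which the next convergent interferes, from the others; among the latter the multiples of $q_n$ give the main term. In (a)--(c), $m$ runs over the $n$-th block.

\emph{\textup{(a)} The $m$ with $m>q_{n+1}/2$.} By Lemma~\ref{lem:best} and \eqref{eq:beta}, $L(mx)\le\log\frac1{\beta_n}\le\log2q_{n+1}$. There are at most $q_{n+1}$ such $m$, so they contribute at most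
\[
q_{n+1}\Big(\frac{q_{n+1}}2\Big)^{-k}\log2q_{n+1}=2^kq_{n+1}^{1-k}\log2q_{n+1}.
\]

For the remaining $m\le q_{n+1}/2$ we use $x=\frac{p_n}{q_n}+(-1)^n\frac{\beta_n}{q_n}$, so that
\[
mx=m\frac{p_n}{q_n}+(-1)^n\frac{m\beta_n}{q_n},\qquad
\frac{m\beta_n}{q_n}\le\frac{q_{n+1}\beta_n}{2q_n}<\frac1{2q_n},
\]
since $\beta_n<1/q_{n+1}$.

\emph{\textup{(b)} The $m\le q_{n+1}/2$ with $q_n\nmid m$.} As $p_n$ and $q_n$ are coprime, $\|mp_n/q_n\|\ge1/q_n$. Hence $\|mx\|>\frac1{2q_n}$ and $L(mx)\le\log2q_n$. Since $m\ge q_n$, these $m$ contribute at most $\kappa q_n^{1-k}\log2q_n$, by \eqref{eq:tail}.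

\emph{\textup{(c)} The multiples $m=jq_n\le q_{n+1}/2$.} Here $1\le j\le J$ with $J=\lfloor q_{n+1}/(2q_n)\rfloor$, and $jq_nx\equiv(-1)^nj\beta_n\pmod1$ with $0<j\beta_n<\frac1{2q_n}\le\frac12$. So $\|mx\|=j\beta_n$ and $L(mx)=\log\frac1{\beta_n}-\log j$ exactly. The contribution is
\[
q_n^{-k}\sum_{j\le J}j^{-k}\Big(\log\frac1{\beta_n}-\log j\Big)=\zeta(k)\,q_n^{-k}\log\frac1{\beta_n}-R_n,
\]
\[
R_n=q_n^{-k}\Big[\sum_{j\le J}\frac{\log j}{j^k}+\log\frac1{\beta_n}\sum_{j>J}j^{-k}\Big].
\]
In the second part of $R_n$, \eqref{eq:tail} with $N=J+1>q_{n+1}/(2q_n)$ gives $\sum_{j>J}j^{-k}\le\kappa\,2^{k-1}q_n^{k-1}q_{n+1}^{1-k}$. Together with $\sum_j j^{-k}\log j=|\zeta'(k)|$ and $\log\frac1{\beta_n}\le\log2q_{n+1}$ we get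
\[
0\le R_n\le|\zeta'(k)|\,q_n^{-k}+\kappa\,2^{k-1}q_n^{-1}q_{n+1}^{1-k}\log2q_{n+1}.
\]
This holds also if $J=0$, in particular for an empty block, when the contribution is $0$: then $R_n$ is simply the main term, and the bound shows that it is small.

Altogether $\big|S_n-\zeta(k)q_n^{-k}\log\frac1{\beta_n}\big|\le E_n$, where
\[
E_n=2^kq_{n+1}^{1-k}\log2q_{n+1}+\kappa q_n^{1-k}\log2q_n+|\zeta'(k)|q_n^{-k}+\kappa2^{k-1}q_n^{-1}q_{n+1}^{1-k}\log2q_{n+1}.
\]
By \eqref{eq:summable}, $\sum_nE_n=O_k(1)$. Summing over $n$ gives \eqref{eq:blocks}.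
\end{proof}

\section{Proofs of Theorems~\ref{thm:main} and~\ref{thm:fine}}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By \eqref{eq:crit}, $F_k$ is differentiable at the irrational number $x$ if and only if $T_k(x)<\infty$; by Proposition~\ref{prop:arith} this holds if and only if $B_k(x)<+\infty$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:fine}]
(1) The existence and value of the limit are given by Proposition~\ref{prop:crit} with $c_m=m^{-k}$, and the limit is finite if and only if $T_k(x)<\infty$. For irrational $x$ this means $B_k(x)<+\infty$, by Proposition~\ref{prop:arith}. For $x=p/q$ we have $L(qx)=+\infty$, so $T_k(x)=\infty$ and the limit is $+\infty$.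

(2) Let $B_k(x)<+\infty$. Then $F_k'(x)=2\pi\sum_mm^{-k}\ell(mx)$, and Lemma~\ref{lem:compare} gives $|F_k'(x)-2\pi T_k(x)|\le2\pi\zeta(k)\log2\pi$. Proposition~\ref{prop:arith} gives $2\pi T_k(x)=2\pi\zeta(k)B_k(x)+O_k(1)$.

For the optimality, let $x=[0;N,N,N,\dots]$ with an integer $N\ge1$. Then $x_n=x$ for all $n$, so $B_k(x)=\log\frac1x\sum_{n\ge0}x^{kn}$ is finite and at least $\log\frac1x>\log N$. Thus $B_k$ is unbounded on the set where it is finite. If $F_k'(x)=CB_k(x)+O_k(1)$ held on this set with a constant $C$ depending only on $k$, then $(C-2\pi\zeta(k))B_k(x)$ would be bounded there, so $C=2\pi\zeta(k)$.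

(3) Let $x=p/q$ in lowest terms and $0<|h|<1/q$. With $A_{m,h}$ as in \eqref{eq:A}, the difference quotient is $\sum_mm^{-k}A_{m,h}$. We separate the $m$ for which $mx$ is a pole of $g$ from the others.

If $q\nmid m$, then $\|mx\|\ge1/q$, and the bound \eqref{eq:dom}, which only needs $mx\notin\mathbb Z$, gives $|A_{m,h}|\le2\pi(\log q+3)$. These $m$ contribute $O_{k,q}(1)$.

If $m=jq$, then $mx\in\mathbb Z$, and since $f$ is $1$-periodic with $f(0)=0$, we have $A_{m,h}=f(y)/y$ with $y=jqh$. Write $\log^+t=\max(\log t,0)$. We claim that, with an absolute implied constant,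
\begin{equation}\label{eq:fy}
\frac{f(y)}y=2\pi\log^+\frac1{|y|}+O(1)\qquad(y\ne0).
\end{equation}
For $0<|y|\le\frac12$, Lemmas~\ref{lem:prim} and~\ref{lem:compare} show that $f(y)/y$ differs from $\frac{2\pi}y\int_0^yL=2\pi\big(1+\log\frac1{|y|}\big)$ by at most $2\pi\log2\pi$. For $|y|>\frac12$ we have $|f(y)/y|\le2\zeta(2)$ and $0\le\log^+\frac1{|y|}\le\log2$. This proves \eqref{eq:fy}.

Put $X=1/(q|h|)>1$, so that $|y|\le1$ exactly when $j\le X$. By \eqref{eq:fy}, and since $\sum_jj^{-k}$ and $\sum_jj^{-k}\log(jq)$ converge, the terms $m=jq$ sum to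
\[
\frac{2\pi}{q^k}\sum_{j\le X}j^{-k}\Big(\log\frac1{|h|}-\log(jq)\Big)+O_{k,q}(1)
=\frac{2\pi}{q^k}\log\frac1{|h|}\sum_{j\le X}j^{-k}+O_{k,q}(1).
\]
Completing the last sum to $\zeta(k)$ changes this expression by $2\pi q^{-k}$ times
\[
\log\frac1{|h|}\sum_{j>X}j^{-k}\le\kappa X^{1-k}\log\frac1{|h|}=\kappa\,q^{k-1}|h|^{k-1}\log\frac1{|h|}=O_{k,q}(1),
\]
by \eqref{eq:tail} with $N=\lfloor X\rfloor+1>X$ and since $k>1$. This proves (3).
\end{proof}

\begin{thebibliography}{9}
\bibitem{source}
\emph{Complexified Continued Fractions And Complex Brjuno And Wilton Functions},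
\url{https://www.irif.fr/~numeration/uploads/Main/marmi_20231031.pdf}.
\end{thebibliography}

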